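# Submodular functions that cannot be built from submodular functions of smaller arity

## 1. Two concave functions of cardinality and one spoiled pair

Take three variables $x,y,z$ with values in $\{0,1\}$ and the function $\mathrm{OR}(x,y,z)$, equal to $0$ at $(0,0,0)$ and to $1$ elsewhere. Can we build it from functions of two variables?

Not as a plain sum. If $g$ is a sum of functions each depending on at most two of $x,y,z$, then the alternating sum $\sum_{x,y,z}(-1)^{x+y+z}g(x,y,z)$ is $0$, because each summand ignores some variable and its terms cancel in pairs along that variable. For OR the alternating sum is $-3+3-1=-1$.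

But allow one extra variable $w\in\{0,1\}$, over which we minimize:
$$\mathrm{OR}(x,y,z)=\min_{w\in\{0,1\}}\bigl(w+x(1-w)+y(1-w)+z(1-w)\bigr).$$
Indeed $w=1$ costs $1$ and $w=0$ costs $x+y+z$, so the minimum is $\min(1,x+y+z)$. Every piece on the right has at most two arguments. A hidden variable has lowered the arity from $3$ to $2$.

The same trick gives $\min(3,|X|)$. Let $E$ be a set of $n\ge 4$ elements, with one variable $x_u\in\{0,1\}$ per element $u$, and let $X=\{u: x_u=1\}$. Then
$$\rho^\circ(X):=\min(1,|X|)+\min(3,|X|)=\min_{w_1,w_2}\Bigl(w_1+\sum_{u}x_u(1-w_1)+3w_2+\sum_u x_u(1-w_2)\Bigr),$$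
a function of $n$ variables built from pieces of arity at most $2$ and two hidden variables. Its values for $|X|=0,1,2,3,4,\dots$ are
$$0,\ 2,\ 3,\ 4,\ 4,\ \dots$$

Now spoil it slightly. Choose two elements $c\ne d$ of $E$ and raise the value at the single set $\{c,d\}$ from $3$ to $4$. Call the new function $\rho$. Can it still be built from pieces of few variables, if we use as many hidden variables as we like?

With $n=3$ and $E=\{c,d,j\}$ nothing is lost. Define $\rho$ by the same values: $0$ on $\emptyset$, $2$ on singletons, $3$ on $\{c,j\}$ and $\{d,j\}$, $4$ on $\{c,d\}$ and on $E$. Then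
$$\rho=2x_c+2x_d+2x_j-x_cx_j-x_dx_j=x_c(1-x_j)+x_d(1-x_j)+x_c+x_d+2x_j ,$$
as one checks on the eight subsets: the middle expression gives $0$; $2,2,2$; $3$ on $\{c,j\}$ and $\{d,j\}$; $4$ on $\{c,d\}$; $6-2=4$ on $E$. Pieces of arity $2$ suffice, without any hidden variable.

From $n=4$ on, everything changes. We shall prove that $\rho$ on $n$ elements cannot be built from pieces of arity at most $n-1$, when the pieces are required to be submodular, as all the pieces above are. To say this properly we need definitions.

## 2. Submodular cost functions and expressibility

Let $D$ be a finite, totally ordered domain and $\overline{\mathbb{Q}}_+=\mathbb{Q}_{\ge0}\cup\{\infty\}$, with the usual conventions for $\infty$ ($\infty+a=\infty$, $a\le\infty$, and a minimum over the empty set is $\infty$).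

**Definition (cost function).** A cost function of arity $m$ on $D$ is a map $\phi:D^m\to\overline{\mathbb{Q}}_+$. It is finite-valued if it never takes the value $\infty$. A general cost function may take the value $\infty$.

We write $\wedge,\vee$ for coordinatewise MIN and MAX, and $\le$ for the coordinatewise order.

**Definition (submodular).** A cost function $\phi$ of arity $m$ is submodular if
$$\phi(x\wedge y)+\phi(x\vee y)\le\phi(x)+\phi(y)\qquad\text{for all }x,y\in D^m .$$
In the language of valued constraints, $\phi$ has the fractional polymorphism $\{\langle1,\mathrm{MIN}\rangle,\langle1,\mathrm{MAX}\rangle\}$.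

On $D=\{0,1\}$, tuples are indicator vectors of sets and the condition becomes $\phi(X\cap Y)+\phi(X\cup Y)\le\phi(X)+\phi(Y)$. The function $x(1-w)$ is submodular: the only incomparable pair of inputs is $(1,0),(0,1)$, and $0+0\le1+0$. The product $xw$ is not: $0+1>0+0$. Every unary function is submodular, because $D$ is a chain and so $\{a\wedge b,a\vee b\}=\{a,b\}$.

**Definition (expressible).** Let $\Gamma$ be a set of cost functions on $D$. An instance over $\Gamma$ consists of a finite set $V$ of variables and a finite sum of constraints, each applying some $\psi\in\Gamma$ to a tuple of variables of $V$, called its scope. Fix a list $L=(v_1,\dots,v_m)$ of variables of the instance. For $x\in D^m$ let $\Phi(x)$ be the minimum total cost over all assignments $s:V\to D$ with $(s(v_1),\dots,s(v_m))=x$. Variables not in $L$ are hidden. A cost function $\phi$ is expressible over $\Gamma$ if $\phi=\Phi$ for some such instance and list.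

Section 1 expresses OR with $V=\{x,y,z,w\}$, $L=(x,y,z)$ and four constraints. A list may repeat a variable: the instance with one variable $v$, no constraint and $L=(v,v)$ expresses the function equal to $0$ at $(a,a)$ and to $\infty$ at $(a,b)$, $a\neq b$.

A submodular relation is a submodular cost function with values in $\{0,\infty\}$. It has both MIN and MAX as polymorphisms, hence also the ternary MEDIAN, and consequently every submodular relation is expressible using binary submodular relations over the same variables. The paper "The Expressive Power of Valued Constraints: Hierarchies and Collapses" raises the corresponding question for functions: can submodular cost functions be expressed using submodular cost functions of some fixed arity? It has two versions.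

(a) Finite-valued case: for each finite totally ordered $D$ there is a fixed $k$ such that every finite-valued submodular cost function on $D$, of any arity, is expressible over the finite-valued submodular cost functions on $D$ of arity at most $k$.

(b) General case: for each finite totally ordered $D$ there is a fixed $k$ such that every general submodular cost function on $D$, of any arity, is expressible over the general submodular cost functions on $D$ of arity at most $k$.

Both statements are false, and they fail for every $D$ with $|D|\ge2$. (If $|D|=1$, every cost function is constant and the question is trivial.) This follows from the next theorem.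

**Theorem 1.** Let $D$ be a finite totally ordered domain with $|D|\ge2$ and let $n\ge4$. There is a finite-valued submodular cost function $\phi_n$ on $D$ of arity $n$, with values in $\{0,2,3,4\}$, that is not expressible over the set of all general submodular cost functions (value $\infty$ allowed) on $D$ of arity at most $n-1$.

To refute (b), let $k$ be given and put $n=\max(k+1,4)$. Then $k\le n-1$, so $\phi_n$ is not expressible over the general submodular functions of arity at most $k$. The finite-valued ones form a subset of these, and $\phi_n$ is itself finite-valued, so the same $\phi_n$ refutes (a).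

The proof of Theorem 1 occupies Sections 3 to 6. It never uses rationality: costs may be arbitrary reals in $[0,\infty)$ or $\infty$. Section 8 will use this.

## 3. The function $\phi_n$ and its tight pairs

Let $|E|=n\ge4$ and let $c\ne d$ be two elements of $E$. We write $u$ for $\{u\}$, $uw$ for $\{u,w\}$, and so on. A $2$-subset of $E$ is *good* if it is not $cd$. Put
$$\rho(\emptyset)=0,\quad\rho(u)=2,\quad\rho(uw)=3\ \text{ if } uw \text{ is good},\quad\rho(cd)=4,\quad\rho(X)=4\ \text{ if }|X|\ge3 .$$

**Step 1: $\rho$ is submodular.** This step shows that raising the value at $cd$ did not destroy submodularity. We first check the local inequality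
$$\rho(Z+u)+\rho(Z+w)\ge\rho(Z)+\rho(Z+u+w)\qquad(u\ne w,\ u,w\notin Z).$$
If $|Z|=0$, the left side is $4$ and the right side is $3$ or $4$. If $|Z|=1$, the left side is at least $6$ and the right side is $2+4$. If $|Z|\ge2$, the left side is $8$ and the right side is at most $8$.

The local inequality says $\rho(Z+u)-\rho(Z)\ge\rho(Z+w+u)-\rho(Z+w)$. Adding elements one at a time, we see that the marginal $\rho(Z+u)-\rho(Z)$ does not increase when $Z\not\ni u$ grows. Given arbitrary $X,Y$, list $Y\setminus X=\{y_1,\dots,y_r\}$ and add $y_1,\dots,y_r$ in this order both to $X$ and to $X\cap Y$. At each stage the set grown from $X\cap Y$ is contained in the set grown from $X$, so its marginal is at least as large. Summing over the stages, $\rho(X\cup Y)-\rho(X)\le\rho(Y)-\rho(X\cap Y)$.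

**Step 2: transfer to $D$.** This step turns the set function into a cost function on an arbitrary chain. Fix $d_0<d_1$ in $D$ and let $\tau(a)=1$ if $a\ge d_1$ and $\tau(a)=0$ otherwise. The map $\tau:D\to\{0,1\}$ is monotone, so it preserves MIN and MAX. Hence
$$\phi_n(x):=\rho(\{u\in E:\tau(x_u)=1\})\qquad(x\in D^E)$$
is a finite-valued submodular function of arity $n$ with values in $\{0,2,3,4\}$. For $X\subseteq E$ let $x_X\in D^E$ be $d_1$ on $X$ and $d_0$ off $X$. Then
$$x_X\wedge x_Y=x_{X\cap Y},\qquad x_X\vee x_Y=x_{X\cup Y},\qquad \phi_n(x_X)=\rho(X).$$

**Definition (tight).** The pair $(X,Y)$ is tight if $\rho(X)+\rho(Y)=\rho(X\cap Y)+\rho(X\cup Y)$.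

We shall use three kinds of tight pairs:

- (T0) $(X,Y)$ with $X\subseteq Y$ or $Y\subseteq X$;
- (T1) $(c,d)$, since $2+2=0+4$;
- (T2) $(uw,uz)$ for distinct $u,w,z$ with $uw,uz$ good, since $3+3=2+4$.

For $\rho^\circ$, pairs of types (T0) and (T2) are tight as well. The pair $(c,d)$ is not, since $2+2>0+3$. So (T1) is what spoiling the pair $cd$ has bought us, and the proof must use it.

## 4. Second differences when there are no hidden variables

The number that should give a contradiction is $\rho(u)+\rho(w)-\rho(\emptyset)-\rho(uw)=1$, the same for all good pairs. The following lemma says that in each constraint, too, this second difference is the same for all good pairs.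

**Lemma 1.** Let $f:2^E\to\mathbb{R}$ satisfy
$$f(uw)+f(uz)=f(u)+f(uwz)\quad\text{for all distinct }u,w,z\text{ with }uw,uz\text{ good}. \tag{1}$$
Then $a(uw):=f(u)+f(w)-f(\emptyset)-f(uw)$ has the same value for all good pairs $uw$.

*Proof.* Call $uwz$ a *good triangle* if $uw,uz,wz$ are all good. Apply (1) to $(uw,uz)$ and to $(uw,wz)$:
$$f(uwz)=f(uw)+f(uz)-f(u)=f(uw)+f(wz)-f(w).$$
Hence $f(u)-f(uz)=f(w)-f(wz)$. Adding $f(z)-f(\emptyset)$ gives $a(uz)=a(wz)$. By symmetry, $a$ is constant on the three pairs of a good triangle.

For distinct $j,l\in E\setminus\{c,d\}$ the triangles $cjl$ and $djl$ are good and share the pair $jl$, so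
$$a(cj)=a(cl)=a(jl)=a(dj)=a(dl).$$
In particular $a(cj)$ does not depend on $j$. Since $|E\setminus\{c,d\}|\ge2$, every good pair, being of the form $cj$, $dj$ or $jl$, occurs in such a chain, and all chains have the same value. $\square$

Now suppose, as a first attempt, that $\phi_n$ is a sum $\sum_i\psi_i(x|_{\sigma_i})$ of submodular functions of at most $n-1$ of the variables $x_u$, with no hidden variables. Put $f_i(X)=\psi_i(x_X|_{\sigma_i})$, so that $\sum_if_i=\rho$ and all $f_i$ are finite. On a tight pair the inequalities $f_i(X\cap Y)+f_i(X\cup Y)\le f_i(X)+f_i(Y)$ add up to an equality, so each is an equality. Hence (1) holds for each $f_i$, and Lemma 1 gives constants $\alpha_i$ with $\sum_i\alpha_i=1$. But the scope of $\psi_i$ misses some variable $x_u$. Choose $w$ with $uw$ good. Since $\psi_i$ does not see $u$, we have $f_i(u)=f_i(\emptyset)$ and $f_i(uw)=f_i(w)$, so $\alpha_i=a_i(uw)=0$. This holds for all $i$, a contradiction.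

This argument never used (T1), so it applies word for word to $\rho^\circ$. But $\rho^\circ$ *is* expressible with binary pieces once hidden variables are allowed. So the argument must break down when hidden variables appear, and the expression of $\rho^\circ$ shows how. A constraint that does not contain $x_u$ may still contain a hidden variable whose optimal value reacts to $u$. In $\rho^\circ$, the optimal $w_1$ is $0$ when $X=\emptyset$, may be taken to be $1$ when $|X|=1$, and is $1$ when $|X|\ge2$. With these choices the unary constraint $w_1$ has values $0,1,1$ on $\emptyset,u,uw$ and second difference $1+1-0-1=1$ for every pair. One unary constraint "sees" all of $E$.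

Two things are therefore needed. We must choose, for each $X$, an optimal assignment of the hidden variables so that (1) survives. And we must show that for $\rho$, unlike $\rho^\circ$, no variable can react to more than one element of $E$.

## 5. A coherent choice of optimal assignments

Suppose from now on that $\phi_n$ is expressed by an instance with variable set $V$, list $L$ indexed by $E$, and total cost
$$\Psi(s)=\sum_{i=1}^q\psi_i(s|_{\sigma_i}),$$
where each $\psi_i$ is a general submodular function and each scope $\sigma_i$ is a tuple of at most $k$ variables. Then $\Psi$ is submodular on $D^V$. We abbreviate $\psi_i(s|_{\sigma_i})$ to $\psi_i(s)$. For $X\subseteq E$ let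
$$M(X)=\{s\in D^V:\ s(L)=x_X,\ \Psi(s)=\rho(X)\},$$
the set of optimal assignments for $x_X$. It is nonempty, because $\rho(X)=\phi_n(x_X)$ is a minimum that is attained.

**Lemma 2.** Let $(X,Y)$ be tight, $s\in M(X)$, $t\in M(Y)$. Then $s\wedge t\in M(X\cap Y)$ and $s\vee t\in M(X\cup Y)$. Moreover, for every $i$,
$$\psi_i(s)+\psi_i(t)=\psi_i(s\wedge t)+\psi_i(s\vee t),$$
with all terms finite.

*Proof.* The list values of $s\wedge t$ and $s\vee t$ are $x_{X\cap Y}$ and $x_{X\cup Y}$, so $\Psi(s\wedge t)\ge\rho(X\cap Y)$ and $\Psi(s\vee t)\ge\rho(X\cup Y)$. Therefore
$$\rho(X\cap Y)+\rho(X\cup Y)\le\Psi(s\wedge t)+\Psi(s\vee t)\le\Psi(s)+\Psi(t)=\rho(X)+\rho(Y)=\rho(X\cap Y)+\rho(X\cup Y)<\infty ,$$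
and equality holds throughout. Given the two lower bounds, equality in the first place forces $\Psi(s\wedge t)=\rho(X\cap Y)$ and $\Psi(s\vee t)=\rho(X\cup Y)$. These are the two memberships. The four total costs are finite, so all the nonnegative terms $\psi_i$ in them are finite. Finally, $\psi_i(s\wedge t)+\psi_i(s\vee t)\le\psi_i(s)+\psi_i(t)$ for each $i$, and these inequalities sum to an equality of finite numbers, so each is an equality. $\square$

With $X=Y$, Lemma 2 says that $M(X)$ is closed under $\wedge$ and $\vee$. Being finite and nonempty, it has a least element $s_X^-$ and a greatest element $s_X^+$.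

We would like to select $h_X\in M(X)$ such that, for the tight pairs of interest, $h_X\wedge h_Y=h_{X\cap Y}$ and $h_X\vee h_Y=h_{X\cup Y}$. Then Lemma 2 would give (1) for $f_i(X)=\psi_i(h_X)$. The two obvious selections fail, and the instance for $\rho^\circ$ in Section 1 shows it. There $w_1$ must be $0$ for $X=\emptyset$, is free for $|X|=1$, and must be $1$ for $|X|\ge2$; and $w_2$ must be $0$ for $|X|\le2$, is free for $|X|=3$, and must be $1$ for $|X|\ge4$.

The least assignments do not respect intersections: $s^-_{uw}\wedge s^-_{uz}$ has $w_1=1$, while $s^-_u$ has $w_1=0$. The greatest assignments do not respect unions: $s^+_{uw}\vee s^+_{uz}$ has $w_2=0$, while $s^+_{uwz}$ has $w_2=1$.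

In (T1) and (T2) the intersections have size at most $1$. So we want greatest assignments on sets of size at most $1$, and otherwise assignments as small as this permits. Define
$$h_X:=s_X^-\ \vee\bigvee_{Z\subseteq X,\ |Z|\le1}s_Z^+ .$$

**Lemma 3.**

1. $h_X\in M(X)$, and $X\subseteq Y$ implies $h_X\le h_Y$. If $|X|\le1$, then $h_X=s_X^+$.
2. If $(X,Y)$ is tight, then $h_{X\cup Y}=h_X\vee h_Y$, provided this is read for all tight pairs, with no restriction on $|X\cap Y|$.
3. If $(X,Y)$ is tight and $|X\cap Y|\le1$, then $h_{X\cap Y}=h_X\wedge h_Y$.

*Proof.* (1) If $Z\subseteq X$ and $s\in M(X)$, then $(X,Z)$ is tight by (T0), so $s\vee s_Z^+\in M(X\cup Z)=M(X)$ by Lemma 2. Starting from $s_X^-$ and joining the $s_Z^+$ one after another, we stay in $M(X)$ and end at $h_X$. If $X\subseteq Y$, then by (T0) and Lemma 2, $s_X^-\wedge s_Y^-\in M(X)$. As $s_X^-$ is the least element of $M(X)$, we get $s_X^-\le s_X^-\wedge s_Y^-\le s_Y^-$. Moreover, every $Z$ that contributes to $h_X$ also contributes to $h_Y$. So $h_X\le h_Y$. If $|X|\le1$, then $Z=X$ is allowed, so $h_X\ge s_X^+$. Since $h_X\in M(X)$, equality holds.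

(2) By Lemma 2, $s_X^-\vee s_Y^-\in M(X\cup Y)$, so $s_{X\cup Y}^-\le s_X^-\vee s_Y^-\le h_X\vee h_Y$. Every $Z\subseteq X\cup Y$ with $|Z|\le1$ is contained in $X$ or in $Y$, so $s_Z^+\le h_X\vee h_Y$. Hence $h_{X\cup Y}\le h_X\vee h_Y$. The reverse inequality is monotonicity.

(3) By Lemma 2, $h_X\wedge h_Y\in M(X\cap Y)$, so $h_X\wedge h_Y\le s_{X\cap Y}^+$, and $s^+_{X\cap Y}=h_{X\cap Y}$ by part 1. The reverse inequality is monotonicity. $\square$

Put $f_i(X):=\psi_i(h_X)$. Since $h_X\in M(X)$, this is finite and
$$\sum_if_i(X)=\Psi(h_X)=\rho(X)\qquad(X\subseteq E). \tag{2}$$
If $(X,Y)$ is tight and $|X\cap Y|\le1$, then $h_X\wedge h_Y=h_{X\cap Y}$ and $h_X\vee h_Y=h_{X\cup Y}$ by Lemma 3, so Lemma 2 applied to $s=h_X$, $t=h_Y$ gives, for every $i$,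
$$f_i(X)+f_i(Y)=f_i(X\cap Y)+f_i(X\cup Y). \tag{3}$$

## 6. Each variable follows at most one element: proof of Theorem 1

We keep the supposed expression of $\phi_n$ and the assignments $h_X$.

**Step 1: a constant $\alpha_i$ for each constraint.** This step recovers the second differences of Section 4. For the pairs (T2) the intersection has size $1$, so (3) gives hypothesis (1) for each $f_i$. By Lemma 1 there is a constant $\alpha_i$ with
$$f_i(u)+f_i(w)-f_i(\emptyset)-f_i(uw)=\alpha_i\quad\text{for all good pairs }uw .$$
Summing over $i$ and using (2),
$$\sum_i\alpha_i=\rho(u)+\rho(w)-\rho(\emptyset)-\rho(uw)=2+2-0-3=1. \tag{4}$$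

**Step 2: the reaction of one variable on a good triangle.** The purpose of this step is to describe how a single variable $v\in V$, hidden or not, can react to the elements of $E$. Fix $v$ and write $\gamma(X)=h_X(v)\in D$ and $o=\gamma(\emptyset)$. By Lemma 3, $\gamma$ is monotone, so $\gamma(X)\ge o$ for all $X$, and (T1), (T2) give:

- (i) $\gamma(c)\wedge\gamma(d)=o$;
- (ii) $\gamma(uw)\wedge\gamma(uz)=\gamma(u)$ and $\gamma(uw)\vee\gamma(uz)=\gamma(uwz)$ for distinct $u,w,z$ with $uw,uz$ good.

Consider a good triangle and let $\beta$ be the value of $\gamma$ on it. By (ii), any two of the three values of $\gamma$ on its pairs have maximum $\beta$. Since $D$ is a chain, of any two of these values at least one equals $\beta$, so at least two of the three equal $\beta$. Name the vertices so that $\gamma(uw)=\gamma(uz)=\beta$. By (ii) and $\gamma(wz)\le\beta$,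
$$\gamma(u)=\beta\wedge\beta=\beta,\qquad\gamma(w)=\gamma(uw)\wedge\gamma(wz)=\gamma(wz),\qquad\gamma(z)=\gamma(uz)\wedge\gamma(wz)=\gamma(wz).$$
So two of the vertices have the common value $\gamma(wz)\le\beta$ and the third has the value $\beta$. We read off two facts:

- (A) $\gamma(uw)=\gamma(u)\vee\gamma(w)$, $\gamma(uz)=\gamma(u)\vee\gamma(z)$ and $\gamma(wz)=\gamma(w)\vee\gamma(z)$;
- (C) at least two of $\gamma(u),\gamma(w),\gamma(z)$ equal the minimum of the three.

Since $n\ge4$, every good pair lies in a good triangle: $cj$ lies in $cjl$, $dj$ in $djl$, and $jl$ in $cjl$. So $\gamma(uw)=\gamma(u)\vee\gamma(w)$ for *every* good pair $uw$. We refer to this as (A).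

Nothing in this step has used (i). The variable $w_1$ of $\rho^\circ$ obeys (A) and (C) with $\gamma(\emptyset)=0$ and $\gamma(u)=1$ for all $u$. It is (i) that rules it out, since it has $\gamma(c)\wedge\gamma(d)=1\neq0$.

**Step 3: a variable follows at most one element.** This step brings in the spoiled pair. We say that $v$ *follows* $u$ if $h_u(v)\ne h_\emptyset(v)$.

**Lemma 4.** Every $v\in V$ follows at most one $u\in E$.

*Proof.* In the notation of Step 2 we must show that $\gamma(u)\ne o$ for at most one $u\in E$. By (i), and since $D$ is a chain, one of $\gamma(c),\gamma(d)$ equals $o$. The roles of $c$ and $d$ are symmetric, so let $\gamma(c)=o$. Let $j,l\in E\setminus\{c,d\}$ be distinct. The good triangle $cjl$ has minimum vertex value $o$, so by (C) at most one of $\gamma(j),\gamma(l)$ exceeds $o$. So one of them equals $o$, and the good triangle $djl$ also has minimum $o$. By (C) again, at most one of $\gamma(d),\gamma(j),\gamma(l)$ exceeds $o$. Since $|E\setminus\{c,d\}|\ge2$, any two elements of $E\setminus\{c\}$ lie together in some set $\{d,j,l\}$ of this form. So at most one element of $E\setminus\{c\}$ has $\gamma>o$, and $c$ itself has $\gamma(c)=o$. $\square$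

**Step 4: counting gives the contradiction.** This step runs the argument of Section 4 with "the scope contains $x_u$" replaced by "some variable of the scope follows $u$". Suppose $k\le n-1$ and fix a constraint $i$. Its scope contains at most $n-1<|E|$ variables, and by Lemma 4 each of them follows at most one element of $E$. So there is $u\in E$ that no variable in the scope $\sigma_i$ follows, that is, $h_u=h_\emptyset$ on $\sigma_i$. Choose $w$ with $uw$ good. By (A), applied to each variable in the scope, and by monotonicity, we have on $\sigma_i$
$$h_{uw}=h_u\vee h_w=h_\emptyset\vee h_w=h_w .$$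
Therefore $f_i(u)=f_i(\emptyset)$ and $f_i(uw)=f_i(w)$, and
$$\alpha_i=f_i(u)+f_i(w)-f_i(\emptyset)-f_i(uw)=0 .$$
This holds for every $i$, so $\sum_i\alpha_i=0$, contradicting (4). Theorem 1 is proved, and with it statements (a) and (b) are refuted for every $D$ with $|D|\ge2$. $\blacksquare$

## 7. The strict hierarchy in the arity

For $k\ge1$ let $S_k$ be the set of submodular cost functions on $D$ of arity at most $k$, and let $\langle S_k\rangle$ be the class of cost functions expressible over $S_k$. There are two versions, finite-valued ($S_k$ contains only finite-valued functions) and general. The next theorem holds in each version.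

**Theorem 2.** Let $|D|\ge2$.

1. For every $k\ge3$, $\phi_{k+1}\in\langle S_{k+1}\rangle\setminus\langle S_k\rangle$, so $\langle S_3\rangle\subsetneq\langle S_4\rangle\subsetneq\langle S_5\rangle\subsetneq\cdots$. Among submodular cost functions on $D$ (finite-valued ones in the finite-valued version), $k+1$ is the smallest arity of one that lies outside $\langle S_k\rangle$.
2. On the Boolean domain, $\langle S_1\rangle\subsetneq\langle S_2\rangle=\langle S_3\rangle\subsetneq\langle S_4\rangle\subsetneq\langle S_5\rangle\subsetneq\cdots$.

*Proof of part 1.* The function $\phi_{k+1}$ is finite-valued and submodular of arity $k+1$, so it lies in $S_{k+1}\subseteq\langle S_{k+1}\rangle$ in both versions. By Theorem 1 with $n=k+1\ge4$ it is outside the general $\langle S_k\rangle$, hence also outside the finite-valued one. Every submodular cost function of the version considered, of arity at most $k$, belongs to $S_k\subseteq\langle S_k\rangle$. So no submodular function of arity at most $k$ is outside $\langle S_k\rangle$. $\square$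

*Proof of part 2.* Let $D=\{0,1\}$. The strict inclusions from $\langle S_3\rangle$ on are part 1.

**Step 1: $\langle S_1\rangle\ne\langle S_2\rangle$.** This step separates unary from binary functions. Let a finite-valued binary function be expressed over unary functions. Its two list variables are distinct, since otherwise its value would be $\infty$ for $x\ne y$. Every constraint involves one variable, so hidden variables contribute only a constant, and the function has the form $p(x)+q(y)$. Such a function has equal sums over $\{(0,0),(1,1)\}$ and over $\{(0,1),(1,0)\}$. The submodular function $x(1-y)$ has sums $0$ and $1$.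

**Step 2: a finite-valued ternary function becomes quadratic.** This step removes the cubic term with one hidden variable. Let $\phi\ge0$ be ternary, finite-valued and submodular. Write it as a multilinear polynomial in $x,y,z$, and let $a$ be the coefficient of $xyz$.

Suppose first $a\le0$. The coefficient of $xy$ is $\phi(1,1,0)-\phi(1,0,0)-\phi(0,1,0)+\phi(0,0,0)\le0$ by submodularity, and similarly for $xz$ and $yz$. Furthermore
$$-xyz=\min_{w\in\{0,1\}}(2w-wx-wy-wz),$$
because $w(2-x-y-z)$ at $w=1$ is $-1$ if $x=y=z=1$ and is nonnegative otherwise. Multiplying by $|a|$ and substituting, we get $\phi=\min_wQ(x,y,z,w)$ with $Q$ quadratic and all its pair coefficients at most $0$.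

If $a>0$, consider $\phi(1-x,1-y,1-z)$. It is submodular, because complementing exchanges MIN and MAX, and its cubic coefficient is $-a<0$. So it equals $\min_wQ'(x,y,z,w)$ with $Q'$ as in the first case. Complementing all four variables, $\phi(x,y,z)=\min_wQ'(1-x,1-y,1-z,1-w)$. Since $(1-u)(1-v)=1-u-v+uv$, pair coefficients are unchanged, and again we have a quadratic $Q$ with all pair coefficients at most $0$.

**Step 3: $Q$ is a sum of nonnegative submodular functions of arity at most $2$.** This step is needed because cost functions must be nonnegative, while the terms of $Q$ need not be. Using $-uv=u(1-v)-u$ for the pair terms and $-v=(1-v)-1$ for linear terms with negative coefficient, write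
$$Q=C+\sum_vp_vv+\sum_vq_v(1-v)+\sum_{u\ne v}c_{uv}u(1-v),\qquad p,q,c\ge0\text{ rational}.$$
Only $C$ can be negative. Consider the network with arcs source $\to v$ of capacity $q_v$, $v\to$ sink of capacity $p_v$, and $u\to v$ of capacity $c_{uv}$. To an assignment we associate the cut with source side $S=\{\text{source}\}\cup\{v:v=1\}$. The arc source $\to v$ leaves $S$ exactly when $v=0$, the arc $v\to$ sink when $v=1$, and $u\to v$ when $u=1,v=0$. So $Q-C$ is the capacity of the arcs leaving $S$. Let $\delta^+(S)$ and $\delta^-(S)$ be the sets of arcs leaving and entering $S$. Take a rational maximum flow, of value $F$. For every cut, the flow through $\delta^+(S)$ minus the flow through $\delta^-(S)$ is $F$, so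
$$\mathrm{cap}(\delta^+(S))=F+\sum_{\delta^+(S)}(\mathrm{cap}-\mathrm{flow})+\sum_{\delta^-(S)}\mathrm{flow}.$$
Each arc contributes to the first sum a nonnegative multiple of one of $v$, $1-v$, $u(1-v)$. An arc entering $S$ cannot start at the source or end at the sink, so it is some $u\to v$ with $u=0$, $v=1$, and it contributes a nonnegative multiple of $v(1-u)$ to the second sum. Hence
$$Q=(C+F)+\text{a nonnegative rational combination of functions }v,\ 1-v,\ u(1-v).$$
By the max-flow min-cut theorem, $C+F=\min Q=\min\phi\ge0$. So $Q$ is a sum of finite-valued submodular cost functions of arity at most $2$ (the constant counts as a unary function), and $\phi=\min_wQ\in\langle S_2\rangle$.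

**Step 4: a general ternary function splits into a finite-valued one and a relation.** This step reduces the general version to Steps 2 and 3. Let $\phi$ be ternary and submodular, and let $R=\{x:\phi(x)<\infty\}$, which is closed under MIN and MAX. If $R=\emptyset$, then $\phi$ is the constant $\infty$, expressed by a unary constraint. Otherwise let $N=\max_R\phi$ and
$$\phi'(x)=\min_{z\in R}\Bigl(\phi(z)+N\sum_i|x_i-z_i|\Bigr).$$
The function being minimized is submodular in $(x,z)$: $\phi$ is, and $|x_i-z_i|=x_i(1-z_i)+z_i(1-x_i)$ is. Hence $\phi'$ is submodular: let $z$ and $z'$ be minimizers for $x$ and $x'$. Then $z\wedge z'$ and $z\vee z'$ lie in $R$, they are candidates for $x\wedge x'$ and $x\vee x'$, and their total cost is at most $\phi'(x)+\phi'(x')$. Clearly $\phi'$ is finite-valued, nonnegative and rational. For $x\in R$, the choice $z=x$ gives $\phi(x)$, and any $z\ne x$ costs at least $N\ge\phi(x)$, so $\phi'(x)=\phi(x)$. Therefore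
$$\phi=\phi'+\iota_R,$$
where $\iota_R$ is $0$ on $R$ and $\infty$ off $R$.

By Steps 2 and 3, $\phi'\in\langle S_2\rangle$. The submodular relation $\iota_R$ is expressible by binary submodular relations over the same variables, by the result recalled in Section 2. For arity $3$ the verification is short. Let $R_{ij}$ be the projection of $R$ to coordinates $i,j$; it is closed under MIN and MAX. If $x$ satisfies all three $R_{ij}$, there are elements $r^{12},r^{13},r^{23}$ of $R$ that agree with $x$ on the indicated coordinates. Their coordinatewise median, which is built from MIN and MAX and so lies in $R$, equals $x$, because in each coordinate two of the three agree with $x$. So $\iota_R$ is the sum of the three relations $R_{ij}$. Adding the instances for $\phi'$ and $\iota_R$ on common list variables shows $\phi\in\langle S_2\rangle$ in the general version.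

**Step 5: $\langle S_3\rangle=\langle S_2\rangle$.** This step passes from functions to instances. The preceding steps show $S_3\subseteq\langle S_2\rangle$ in each version. Given an instance over $S_3$, replace each ternary constraint by its expression over $S_2$, placed on the scope of the constraint and with fresh hidden variables. The fresh variables of different constraints are independent, so minimizing over them restores each original constraint, and the expressed function is unchanged. So $\langle S_3\rangle\subseteq\langle S_2\rangle$; the reverse inclusion is clear. $\square$

For $|D|\ge3$ the argument does not determine whether $\langle S_2\rangle=\langle S_3\rangle$.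

## 8. A uniform distance from all functions of bounded arity

Finally we let the pieces take real values and ask only for an approximation of $\phi_n$.

**Theorem 3.** Let $|D|\ge2$, $k\ge1$ and $n>k$ with $n\ge4$. There is $\varepsilon=\varepsilon(D,n,k)>0$ such that every $\Phi:D^n\to[0,\infty]$ expressible over submodular functions of arity at most $k$ with values in $[0,\infty]$ satisfies $\sup_x|\Phi(x)-\phi_n(x)|\ge\varepsilon$. The number of hidden variables is unrestricted.

*Proof.* Let $\mathcal E$ be the set of all such $\Phi$. The proof of Theorem 1 is valid for real costs, and $k\le n-1$, so $\phi_n\notin\mathcal E$. We show that $\mathcal E$ is closed under pointwise limits of sequences in $[0,\infty]^{D^n}$. This suffices: if no $\varepsilon$ worked, there would be $\Phi_t\in\mathcal E$ with $\sup_x|\Phi_t(x)-\phi_n(x)|<1/t$ for $t=1,2,\dots$, and the limit $\phi_n$ would lie in $\mathcal E$.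

**Step 1: a bound on the number of variables.** This step makes the space of instances compact, since a priori the number of hidden variables along a sequence could grow. Let an instance express $\Phi$. For each $x$ with $\Phi(x)<\infty$ fix an optimal assignment $s_x$. Identify two variables $v,v'$ whenever $s_x(v)=s_x(v')$ for all such $x$. The assignments of the merged instance are exactly the assignments of the original one that are constant on the classes. Being fewer, they give a function that is at least $\Phi$. Each $s_x$ is constant on the classes and survives, so the new function is at most $\Phi$ wherever $\Phi<\infty$. Hence the merged instance still expresses $\Phi$. A class is determined by the values of the at most $|D|^n$ assignments $s_x$ on it, so there are at most $N=|D|^{|D|^n}$ variables.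

**Step 2: a normal form.** This step gives all instances the same shape. We may use a fixed variable set $W$ with $|W|=N$, since unused variables are harmless. Pad every constraint to arity exactly $k$ with dummy arguments, add up constraints with equal scope, and use the zero function for missing scopes. All of this preserves submodularity and the expressed function. So an instance is given by a list, that is, one of finitely many maps from the $n$ list positions to $W$, and exactly one submodular function $\psi_\sigma:D^k\to[0,\infty]$ for each scope $\sigma\in W^k$.

**Step 3: the limit.** This step produces an instance for the limit function. Let $\Phi_t\in\mathcal E$ converge pointwise to $\Phi$ in $[0,\infty]$, with instances in normal form given by functions $\psi_{\sigma,t}$. Pass to a subsequence along which the list is constant and, for each of the finitely many $\sigma$, $\psi_{\sigma,t}$ converges in the compact metrizable space $[0,\infty]^{D^k}$ to some $\psi_\sigma$. Addition on $[0,\infty]$ is continuous and $\le$ is a closed relation, so each $\psi_\sigma$ is submodular. For each $x$, the value $\Phi_t(x)$ is a minimum, over a finite set of assignments independent of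 $t$, of finite sums of values of the $\psi_{\sigma,t}$. Finite sums and finite minima are continuous on $[0,\infty]$, so the limiting instance expresses $\lim_t\Phi_t=\Phi$. If the list repeats a variable, the tuples $x$ that admit no assignment have value $\infty$ for all $t$ and in the limit. Hence $\Phi\in\mathcal E$. $\blacksquare$
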